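# Density of rational combinations of powers on the half-line

## Functions with a limit at infinity, and rational combinations of powers

**Definition (the spaces).** $C_{[0,\infty]}$ is the space of continuous real functions $f$ on $[0,\infty)$ for which $\lim_{x\to\infty}f(x)$ exists and is finite, with the sup norm on $[0,\infty)$. Its subspace $C^*_{[0,\infty]}$ consists of the $f$ with $\lim_{x\to\infty}f(x)=f(0)$.

For example, $f(x)=\frac{x}{1+x}$ lies in $C_{[0,\infty]}$ but not in $C^*_{[0,\infty]}$, since $f(0)=0$ while the limit at infinity is $1$. The function $\frac{x}{1+x^2}$ lies in both. The function $\sqrt x$ lies in neither.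

**Definition (rational combinations).** Let $\Lambda=\{\lambda_n\}_{n\ge1}$ be a sequence of nonnegative numbers. $R(\Lambda)$ is the set of functions
$$r(x)=\frac{\sum_{k=1}^{N}a_kx^{\lambda_k}}{\sum_{k=1}^{N}b_kx^{\lambda_k}},\qquad N\in\mathbb N,\ a_k,b_k\in\mathbb R,$$
with $x^0\equiv1$ and with denominator not identically zero. Such an $r$ counts as an element of $C_{[0,\infty]}$ (or of $C^*_{[0,\infty]}$) when it agrees, where it is defined, with a function of that space. So removable singularities, in particular at $x=0$, are filled in by continuity.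

For example, suppose $\Lambda$ contains $\frac12$ and $1$. Then $r(x)=\frac{x}{x^{1/2}+x}$ is in $R(\Lambda)$. At $x=0$ it reads $0/0$, but for $x>0$ it equals $\frac{x^{1/2}}{1+x^{1/2}}$. So it is the element of $C_{[0,\infty]}$ with value $0$ at $0$ and limit $1$ at infinity. By contrast $\frac{x}{x^{1/2}}=x^{1/2}$ is in $R(\Lambda)$ but not in $C_{[0,\infty]}$. An interior singularity can be removable too: with exponents $0,1,2$, the quotient $\frac{x-1}{x^2-1}$ is the function $\frac1{1+x}$.

**Definition (density).** $R(\Lambda)$ is dense in one of these spaces if every element of the space is a uniform limit on $[0,\infty)$ of elements of $R(\Lambda)$ lying in the space.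

**Definition (infinity cluster point).** The sequence $\{\lambda_n\}$ has an infinity cluster point if some subsequence tends to $+\infty$.

For example, $1,2,3,\dots$ and $0,1,0,2,0,3,\dots$ have one, and $1,\frac12,\frac13,\dots$ has none. A nonnegative sequence has no infinity cluster point exactly when it is bounded.

## The logarithmic variable and exponential sums

Put $x=e^t$ and $F(t)=f(e^t)$. Powers of $x$ become exponentials in $t$, and the two ends $x=0$ and $x=\infty$ become $t=-\infty$ and $t=+\infty$, which play symmetric roles.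

**Definition (the space $\mathcal C$).** $\mathcal C$ is the space of continuous $F:\mathbb R\to\mathbb R$ with finite limits $F(-\infty)$ and $F(+\infty)$, with the sup norm.

The map $f\mapsto F$ is an isometry of $C_{[0,\infty]}$ onto $\mathcal C$. It carries $C^*_{[0,\infty]}$ onto $\{F\in\mathcal C:F(-\infty)=F(+\infty)\}$. For example, $\frac{x}{1+x}$ becomes $\frac{e^t}{1+e^t}$, with limits $0$ and $1$.

**Definition ($E(M)$ and $R(M)$).** For a set $M\subset\mathbb R$ let
$$E(M)=\operatorname{span}\{e^{\mu t}:\mu\in M\},\qquad R(M)=\{P/Q:\ P,Q\in E(M),\ Q\not\equiv0\},$$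
again with singularities filled in by continuity.

When $M$ is the set of values of $\Lambda$, $R(M)$ is $R(\Lambda)$ in the variable $t$. For example, $M=\{\frac12,1\}$ gives $\frac{e^t}{e^{t/2}+e^t}$, the function met above. Note that $M$ may contain negative numbers.

**Definition (good sets).** Call $M\subset\mathbb R$ *good* if for every $F\in\mathcal C$ and $\varepsilon>0$ there are $P,Q\in E(M)$ with $Q>0$ on $\mathbb R$ such that $r=P/Q\in\mathcal C$, $\|F-r\|\le\varepsilon$, $r(-\infty)=F(-\infty)$ and $r(+\infty)=F(+\infty)$.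

As a non-example, $M=\{0\}$ is not good, since $R(M)$ contains only constants. Which sets are good is what we are about to determine. It is enough, for each $F$, to reach error $c\,\varepsilon$ for all small $\varepsilon>0$ with a constant $c$ depending only on $F$. We shall use three reductions.

* If $M'\subset M$ and $M'$ is good, then $M$ is good, because $E(M')\subset E(M)$.
* For $a\neq0$ and $c\in\mathbb R$, $M$ is good if and only if $aM+c$ is good. Multiplying $P$ and $Q$ by $e^{ct}$ changes neither $P/Q$ nor the positivity of $Q$. The map $F(t)\mapsto F(at)$ is an isometry of $\mathcal C$ onto itself (exchanging the endpoints if $a<0$), and it maps $R(M)$ onto $R(aM)$ and keeps positive denominators positive.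
* For fixed $M$, we may replace $F$ by $F+c$, since $P/Q+c=(P+cQ)/Q$. We may also replace $F$ by a translate $F(\cdot+\tau)$, since $E(M)$ is translation invariant.

## Density when the exponents stay bounded

Here is the question, posed in "Some Remarks on Rational Müntz" (http://matwbn.icm.edu.pl/ksiazki/cm/cm77/cm7726.pdf). Two facts are recalled with it as known. (i) If $\Lambda$ has infinitely many distinct elements, then $R(\Lambda)$ is dense in $C^*_{[0,\infty]}$. (ii) If moreover $\Lambda$ has an infinity cluster point, then $R(\Lambda)$ is dense in $C_{[0,\infty]}$. The case left is this: *if $\Lambda$ has infinitely many distinct elements but no infinity cluster point, is $R(\Lambda)$ always dense in $C_{[0,\infty]}$?* In other words, if the exponents are bounded, can we still approximate functions whose values at $0$ and at $\infty$ differ? The answer is yes. We shall not use (i) or (ii).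

**Theorem A.** Let $\Lambda$ be a sequence of nonnegative numbers with infinitely many distinct elements and no infinity cluster point. Then $R(\Lambda)$ is dense in $C_{[0,\infty]}$.

**Theorem B.** Let $M\subset\mathbb R$ be any set of real exponents.

1. If $M$ is infinite, then $M$ is good: for every $F\in\mathcal C$ and $\varepsilon>0$ there are $P,Q\in E(M)$ with $Q>0$ on $\mathbb R$ such that $r=P/Q\in\mathcal C$, $\|F-r\|\le\varepsilon$, $r(-\infty)=F(-\infty)$ and $r(+\infty)=F(+\infty)$.
2. If $M$ has exactly $m<\infty$ elements ($m\ge1$), there is $F\in\mathcal C$ with $F(-\infty)=F(+\infty)$, $\|F\|=1$ and $\|F-r\|\ge1$ for all $r\in R(M)\cap\mathcal C$.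

**Corollary.** $R(\Lambda)$ is dense in $C_{[0,\infty]}$ (equivalently, in $C^*_{[0,\infty]}$) if and only if $\Lambda$ has infinitely many distinct elements. In that case the endpoint values $f(0)$ and $\lim_{x\to\infty}f(x)$ can be matched exactly, and the denominator can be taken positive on $(0,\infty)$.

## Finitely many exponents: counting sign changes

Start with two exponents $\mu_1<\mu_2$. After dividing by $e^{\mu_1t}$ and writing $y=e^{(\mu_2-\mu_1)t}$, an element of $R(M)$ is $\frac{a+by}{c+dy}$, whose derivative in $y$ is $\frac{bc-ad}{(c+dy)^2}$. If it lies in $\mathcal C$ it has no pole on $y>0$, so it is monotone (a singularity at some $y>0$ can be removed only if the quotient is constant). Take $F$ of norm $1$ with values $1,-1,1$ at three successive points. A function $r$ with $\|F-r\|<1$ would have signs $+,-,+$ there, which no monotone function has. So two exponents are not enough. The same argument, with zeros in place of monotonicity, handles $m$ exponents.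

**Zero count.** *A nonzero exponential sum $\sum_{i=1}^ma_ie^{\mu_it}$ with distinct real $\mu_i$ has at most $m-1$ distinct real zeros.* We use induction on $m$. For $m=1$ there are no zeros. For $m\ge2$, if some $a_i=0$, the sum is shorter and we are done by induction. Otherwise divide by $e^{\mu_1t}$, which does not move zeros, and differentiate. The result $\sum_{i\ge2}a_i(\mu_i-\mu_1)e^{(\mu_i-\mu_1)t}$ is a nonzero sum with $m-1$ distinct exponents, so it has at most $m-2$ zeros. By Rolle's theorem the original has at most $m-1$.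

**Proof of Theorem B.2.** Let $|M|=m$. Choose $t_0<\dots<t_m$ and $F\in\mathcal C$ of compact support with $\|F\|=1$ and $F(t_i)=(-1)^i$. In particular $F(\pm\infty)=0$. Suppose $r\in R(M)\cap\mathcal C$, $r=P/Q$ with $Q\not\equiv0$, and $\|F-r\|<1$. Then $r(t_i)$ has sign $(-1)^i$, so the continuous function $r$ has a zero in each $(t_{i-1},t_i)$, hence at least $m$ distinct zeros. The identity $P=rQ$ holds off the zero set of $Q$, which is finite by the zero count, and hence everywhere by continuity. So $P$ vanishes at $m$ distinct points, and the zero count forces $P\equiv0$. Then $r=0$ off a finite set, so $r\equiv0$, contradicting $r(t_0)>0$. $\blacksquare$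

## Unbounded exponents: steep partitions of unity

If large exponents are available, a direct construction works. With exponents $0$ and $G$ we get $\frac{e^{Gt}}{1+e^{Gt}}$, which for large $G$ is nearly a jump from $0$ to $1$ at $t=0$. Chaining such jumps produces near-step functions.

**Proof of Theorem B.1 for unbounded $M$.** Replacing $M$ by $-M$ if necessary (second reduction), assume $\sup M=+\infty$. Let $F\in\mathcal C$ and $\varepsilon>0$.

**Step 1: cut the line into pieces where $F$ is nearly constant.** Choose $n\ge2$ and $s_1<\dots<s_n$ such that $|F-F(-\infty)|\le\varepsilon$ on $I_0=(-\infty,s_1]$, $|F-F(+\infty)|\le\varepsilon$ on $I_n=[s_n,\infty)$, and $F$ oscillates by at most $\varepsilon$ on each $I_j=[s_j,s_{j+1}]$, $1\le j\le n-1$. Put $y_0=F(-\infty)$, $y_n=F(+\infty)$, and $y_j=F(s_j)$ for $1\le j\le n-1$. Then $|F-y_j|\le\varepsilon$ on $I_j$ for every $j$. Comparing at the common point $s_{j+1}$ of $I_j$ and $I_{j+1}$ gives $|y_{j+1}-y_j|\le2\varepsilon$. Let $\delta=\min_j(s_{j+1}-s_j)>0$.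

**Step 2: build one dominant exponential per piece.** Given $G>0$, pick $\kappa_0<\dots<\kappa_n$ in $M$ with $\kappa_j-\kappa_{j-1}\ge G$; this is where $\sup M=+\infty$ is used. Let $b_0=1$, $b_j=b_{j-1}e^{-(\kappa_j-\kappa_{j-1})s_j}$ and $u_j=b_je^{\kappa_jt}$. Then
$$\frac{u_j}{u_{j-1}}=e^{(\kappa_j-\kappa_{j-1})(t-s_j)}.$$
Put $r=\sum_jy_ju_j\big/\sum_ju_j$. Its denominator is positive, and at each $t$ it is a convex combination of the $y_j$.

**Step 3: estimate on $I_j$.** Let $t\in I_j$.

* If $i\ge j+2$, then $u_i/u_j$ is the product of the factors $e^{(\kappa_l-\kappa_{l-1})(t-s_l)}$ for $j+1\le l\le i$. All are $\le1$ because $t\le s_{j+1}\le s_l$. The last one, $l=i$, has $t-s_i\le-\delta$, so it is at most $e^{-G\delta}$.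
* If $i\le j-2$, then $u_i/u_j$ is the product of the factors $e^{-(\kappa_l-\kappa_{l-1})(t-s_l)}$ for $i+1\le l\le j$. All are $\le1$ because $t\ge s_j\ge s_l$. The one with $l=i+1\le j-1$ has $t-s_{i+1}\ge\delta$, so it is at most $e^{-G\delta}$.
* If $|i-j|\le1$, then $|y_i-F(t)|\le2\varepsilon+\varepsilon=3\varepsilon$.

The weight of $y_i$ in $r(t)$ is at most $u_i/u_j$, and always $|y_i-F(t)|\le2\|F\|$. Hence
$$|r(t)-F(t)|\le3\varepsilon+2\|F\|(n+1)e^{-G\delta}\le4\varepsilon\qquad\text{for $G$ large.}$$

**Step 4: endpoints.** As $t\to-\infty$, $u_0$ dominates all other $u_j$, so $r(-\infty)=y_0=F(-\infty)$. As $t\to+\infty$, $u_n$ dominates, so $r(+\infty)=y_n=F(+\infty)$. $\blacksquare$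

**Where this stops for bounded $M$.** Suppose $M$ lies in an interval of length $d$, and let $r=\sum y_ju_j/\sum u_j$ with $u_j=b_je^{\kappa_jt}$, $b_j>0$, $|y_j|\le Y$. With weights $p_j=u_j/\sum_iu_i$ and mean exponent $\bar\kappa=\sum p_j\kappa_j$ we have $p_j'=p_j(\kappa_j-\bar\kappa)$, so
$$|r'|=\Big|\sum_jy_jp_j(\kappa_j-\bar\kappa)\Big|\le Yd .$$
If $F$ climbs from $0$ to $1$ over an interval of length $\ell$ and $\|r-F\|\le\frac14$, then $r$ climbs by at least $\frac12$ there, so $\ell Yd\ge\frac12$. Hence for bounded $M$, positive coefficients with values $y_j$ taken from the range of $F$ cannot follow a steep $F$. We need cancellation.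

## Clustering exponents give polynomials in $t$, and one exponential separates the ends

Let $M$ be bounded and infinite. It contains a strictly monotone sequence $\kappa_0,\kappa_1,\dots$ with a limit $\kappa^*\in\mathbb R$. The affine map $s\mapsto(s-\kappa^*)/(\kappa_0-\kappa^*)$ carries it to
$$1=\nu_0>\nu_1>\nu_2>\cdots,\qquad\nu_j\to0.\tag{1}$$
(If the $\kappa_j$ increase, the multiplier is negative, and the image still decreases to $0$.) By the reductions, *it suffices to show that $\{\nu_j\}_{j\ge0}$ is good.*

Cancellation between close exponents gives powers of $t$. For instance,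
$$\frac{e^{\sigma t}-e^{\tau t}}{\sigma-\tau}=t\int_0^1e^{(\tau+u(\sigma-\tau))t}\,du\longrightarrow t\qquad(\sigma,\tau\to0)$$
uniformly on compact sets. So the small $\nu_j$ imitate polynomials in $t$, on compact sets, and rational functions of $t$ have no slope restriction. But a rational function $p/q$ with finite limits at $\pm\infty$ has *equal* limits there: $0$ if $\deg p<\deg q$, the ratio of leading coefficients if the degrees agree. Polynomials alone do not separate the two ends.

We have one more resource, the isolated exponent $\nu_0=1$. Normalize $F(-\infty)=0$, $F(+\infty)=L$, and consider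
$$r_\infty=\frac{P+Le^t}{Q+e^t},\qquad P,Q\ \text{polynomials in }t,\quad\deg P<\deg Q.$$
At $-\infty$ the polynomials win and $r_\infty\to0$. At $+\infty$ the exponential wins and $r_\infty\to L$. Where $Q>0$,
$$r_\infty=\theta\,\frac PQ+(1-\theta)L,\qquad\theta=\frac{Q}{Q+e^t}.\tag{2}$$
So $r_\infty$ hands over from $P/Q$ to the constant $L$. After a translation, $F\approx L$ on $[0,\infty)$. We want $P/Q\approx F$ and $Q\gg e^t$ for $t\le0$, and $|P|,|Q|\ll e^t$ soon after $0$.

Suppose $p_0/q_0$ is a good rational approximation to $F$ on $(-\infty,1]$, with $q_0=(1+t^2)^\ell$. The first choice is $P=\varepsilon^{-1}p_0$, $Q=\varepsilon^{-1}q_0$. Then $Q\ge e^t/\varepsilon$ for $t\le0$. But the handover is complete only where $e^t\gg\varepsilon^{-1}(1+t^2)^\ell$, beyond a point $t_*$ that depends on $\ell$. Between $1$ and $t_*$ we would need $p_0/q_0\approx L$ as well. Asking for this changes the function being approximated, hence $\ell$, hence $t_*$. The argument is circular.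

The way out is to multiply $p_0$ and $q_0$ by a common factor $s$. The quotient does not change, but the balance of $Q$ against $e^t$ does. The ideal factor is $s=e^{-Kt}$ with $K$ huge: it is $\ge1$ on the left and tiny to the right of $1$. It is not a polynomial, so it must be replaced by one, with control relative to an exponential on the *whole* half-line $t\ge1$.

Taylor polynomials of $e^{-Kt}$ do not do this. Let $T_N(t)=\sum_{n\le N}(-Kt)^n/n!$ with $K\ge3$, and take $t=N\geq 1$. The absolute values of the terms increase with $n\le N$, since their ratios are $KN/n\ge1$. For such an alternating sum the absolute value is at least the last term minus the previous one, so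
$$|T_N(N)|\ge\frac{(KN)^N}{N!}\Big(1-\frac1K\Big)\ge\tfrac12K^N,\qquad\frac{|T_N(N)|}{e^{N}}\ge\tfrac12\Big(\frac Ke\Big)^N\to\infty.$$
The remedy is to expand in a different parameter.

## Polynomials that imitate $e^{-Kt}$ with an error of size $e^{t/2}$

**Lemma 1.** For every $\eta>0$ there is a polynomial $s$ with $s\ge1$ on $(-\infty,0]$, $s>0$ on $[0,1]$, and $|s(t)|\le\eta e^{t/2}$ for $t\ge1$.

The Taylor polynomial expands $e^{-\kappa t}$ in powers of $\kappa$, and for complex $\kappa$ of large modulus $|e^{-\kappa t}|$ is large. The map $w\mapsto\kappa=\frac w{1-w}$ sends the unit disc into the half-plane $\operatorname{Re}\kappa>-\frac12$, where $|e^{-\kappa t}|\le e^{t/2}$ for all $t\ge0$. Every $K>0$ is the image of a point of the disc. So we expand in $w$.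

**Step 1: define the polynomials.** For $|w|<1$ write
$$e^{-tw/(1-w)}=\sum_{n\ge0}g_n(t)w^n.\tag{3}$$
Since $e^{-tw/(1-w)}=\sum_k\frac{(-t)^k}{k!}(w+w^2+\cdots)^k$ and the $k$-th term starts at $w^k$, $g_n$ is a polynomial of degree exactly $n$ with leading coefficient $(-1)^n/n!$. The first ones are $g_0=1$, $g_1=-t$, $g_2=-t+\frac{t^2}2$, $g_3=-t+t^2-\frac{t^3}6$.

**Step 2: sign for $t\le0$.** Here $-\frac{tw}{1-w}=|t|(w+w^2+\cdots)$ has nonnegative coefficients, and so does its exponential. Hence $g_n(t)\ge0$.

**Step 3: size for $t\ge0$.** For $|w|=\rho<1$ and $u=\operatorname{Re}w$,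
$$\operatorname{Re}\frac1{1-w}=\frac{1-u}{1-2u+\rho^2}>\frac12,\qquad\text{because }2-2u>1-2u+\rho^2 .$$
So $\operatorname{Re}\frac{-w}{1-w}=1-\operatorname{Re}\frac1{1-w}<\frac12$, and the left side of (3) has modulus at most $e^{t/2}$. Cauchy's estimate gives $|g_n(t)|\le\rho^{-n}e^{t/2}$. Letting $\rho\to1$, we get $|g_n(t)|\le e^{t/2}$ for all $n$.

**Step 4: truncate.** For $K>0$ let $z=\frac K{1+K}\in(0,1)$, so that $\frac z{1-z}=K$, and put $s_N=\sum_{n=0}^Ng_nz^n$. By Step 2 and $g_0=1$, and by (3) at $w=z$ with Step 3,
$$s_N(t)\ge1\ \ (t\le0),\qquad|s_N(t)-e^{-Kt}|\le\sum_{n>N}z^ne^{t/2}=\eta_Ne^{t/2}\ \ (t\ge0),\qquad\eta_N=\frac{z^{N+1}}{1-z}.$$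

**Step 5: choose $K$, then $N$.** Take $K$ with $e^{-K}\le\eta/2$. Since $\eta_N\to0$, take $N$ with $\eta_N\le\eta/2$ and $e^{1/2}\eta_N\le\frac12e^{-K}$. On $[0,1]$, $s_N(t)\ge e^{-K}-e^{1/2}\eta_N>0$. For $t\ge1$, $|s_N(t)|\le e^{-K}+\eta_Ne^{t/2}\le(e^{-K}+\eta_N)e^{t/2}\le\eta e^{t/2}$. So $s=s_N$ works. $\blacksquare$

## The model $(P+Le^t)/(Q+e^t)$ with polynomial $P$ and $Q$

Let $F\in\mathcal C$ and $0<\varepsilon<1$. By the third reduction we may assume $F(-\infty)=0$. Put $L=F(+\infty)$. After a translation (which changes neither $\|F\|$ nor the endpoint values) we may assume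
$$|F(t)-L|\le\varepsilon\qquad(t\ge0).\tag{4}$$
Note $|L|\le\|F\|$, and put $B=1+\|F\|$.

**Step 1: a rational approximation to $F$ on $(-\infty,1]$.** Let $h=F$ on $(-\infty,1]$ and $h(t)=F(1)\max(0,2-t)$ for $t\ge1$. Then $h$ is in $C_0(\mathbb R)$, the continuous functions vanishing at $\pm\infty$, and $\|h\|\le\|F\|$. Recall the Stone–Weierstrass theorem on $\mathbb R$: a subalgebra of $C_0(\mathbb R)$ that separates points and has no common zero is dense. Consider the algebra generated, without constants, by $\frac1{1+t^2}$ and $\frac t{1+t^2}$. The first function never vanishes, and the quotient of the second by the first is $t$, so points are separated. The algebra is spanned by the functions $\frac{t^b}{(1+t^2)^{a+b}}$ with $a+b\ge1$. Over a common denominator $(1+t^2)^\ell$ such a term has numerator $t^b(1+t^2)^{\ell-a-b}$ of degree $2\ell-2a-b<2\ell$. So there are $q_0=(1+t^2)^\ell$ with $\ell\ge1$ and a polynomial $p_0$ such that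
$$\deg p_0<\deg q_0,\qquad q_0\ge1,\qquad\Big\|\frac{p_0}{q_0}-h\Big\|\le\varepsilon,\qquad|p_0|\le Bq_0.\tag{5}$$
The last bound holds because $|p_0/q_0|\le\|h\|+\varepsilon\le B$.

**Step 2: insert the common factor.** Choose $C>0$ with $q_0(t)\le Ce^{t/2}$ for $t\ge0$. Let $s$ be the polynomial of Lemma 1 for $\eta=\frac{\varepsilon^2}{2BC}$, and put
$$Q=\varepsilon^{-1}q_0s,\qquad P=\varepsilon^{-1}p_0s.$$

* (a) For $t\le0$: $Q(t)\ge\frac1\varepsilon\ge\frac{e^t}\varepsilon$, as $q_0\ge1$ and $s\ge1$.
* (b) For $0\le t\le1$: $Q(t)>0$.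
* (c) For $t\ge1$: $|Q(t)|\le\varepsilon^{-1}Ce^{t/2}\cdot\eta e^{t/2}=\frac{\varepsilon}{2B}e^t$, and $|P|\le B|Q|$. So $|Q(t)|,|P(t)|\le\frac\varepsilon2e^t$.

In particular $Q+e^t>0$ on $\mathbb R$.

**Step 3: the error of the model.** With $r_\infty=\frac{P+Le^t}{Q+e^t}$ we claim
$$|r_\infty(t)-F(t)|\le(2+2\|F\|)\,\varepsilon\qquad(t\in\mathbb R).\tag{6}$$
For $t\le1$ we have $Q>0$, $P/Q=p_0/q_0$ and $h=F$, so (2) reads $r_\infty=\theta\frac{p_0}{q_0}+(1-\theta)L$ with $\theta\in(0,1)$.

* For $t\le0$, (a) gives $1-\theta=\frac{e^t}{Q+e^t}\le\frac{e^t}Q\le\varepsilon$. Hence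
$$|r_\infty-F|\le\Big|\frac{p_0}{q_0}-F\Big|+(1-\theta)\Big|L-\frac{p_0}{q_0}\Big|\le\varepsilon+\varepsilon(\|F\|+B)=(2+2\|F\|)\varepsilon.$$
* For $0\le t\le1$, both $\frac{p_0}{q_0}$ and $L$ are within $\varepsilon$ of $F(t)$, by (5) and (4). So is their convex combination $r_\infty(t)$.
* For $t\ge1$, (c) gives
$$|r_\infty-L|=\frac{|P-LQ|}{Q+e^t}\le\frac{\frac\varepsilon2(1+|L|)}{1-\frac\varepsilon2}\le\varepsilon(1+|L|),\tag{7}$$
since $1-\frac\varepsilon2\ge\frac12$. With (4), $|r_\infty-F|\le(2+|L|)\varepsilon$.

This proves (6).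

## Divided differences in place of powers of $t$

Now we replace each $t^k$ by an element of the span of the $e^{\nu_jt}$.

For distinct $\sigma_0,\dots,\sigma_k$ recall the divided difference
$$[\sigma_0,\dots,\sigma_k]f=\sum_{i=0}^k\frac{f(\sigma_i)}{\prod_{j\ne i}(\sigma_i-\sigma_j)},\qquad[\sigma_0,\dots,\sigma_k]f=\frac{[\sigma_0,\dots,\sigma_{k-2},\sigma_k]f-[\sigma_0,\dots,\sigma_{k-1}]f}{\sigma_k-\sigma_{k-1}}.$$
The recursion, for $k\ge1$, is checked by comparing coefficients of $f(\sigma_i)$. For $i\le k-2$ it is the identity $\frac1{\sigma_i-\sigma_k}-\frac1{\sigma_i-\sigma_{k-1}}=\frac{\sigma_k-\sigma_{k-1}}{(\sigma_i-\sigma_k)(\sigma_i-\sigma_{k-1})}$. For $i=k-1,k$ it is immediate. For example, $[\sigma,\tau]_s\,e^{st}=\frac{e^{\sigma t}-e^{\tau t}}{\sigma-\tau}$, where the subscript $s$ names the variable in which the difference is taken.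

**Lemma 2.** For distinct $\sigma_0,\dots,\sigma_k>0$, the function $k!\,[\sigma_0,\dots,\sigma_k]_s\,e^{st}$ is a combination of $e^{\sigma_0t},\dots,e^{\sigma_kt}$ with all coefficients nonzero, and it equals $t^k\int e^{\xi t}\,d\omega(\xi)$ for a probability measure $\omega$ on $[\min\sigma_i,\max\sigma_i]$.

**Proof.** The coefficients are $k!/\prod_{j\ne i}(\sigma_i-\sigma_j)\ne0$. For $k=0$ take $\omega$ a point mass. For $k\ge1$ we use the Hermite–Genocchi formula: for smooth $f$,
$$[\sigma_0,\dots,\sigma_k]f=\int_0^1\!\int_0^{u_1}\!\!\cdots\int_0^{u_{k-1}}f^{(k)}\big(\sigma_0+u_1(\sigma_1-\sigma_0)+\cdots+u_k(\sigma_k-\sigma_{k-1})\big)\,du_k\cdots du_1 .$$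
It follows by induction on $k$. For $k=1$ it is the fundamental theorem of calculus. For $k\ge2$, the integral over $u_k$ gives $\frac1{\sigma_k-\sigma_{k-1}}$ times the difference of $f^{(k-1)}$ at $\cdots+u_{k-1}(\sigma_k-\sigma_{k-2})$ (from $u_k=u_{k-1}$) and at $\cdots+u_{k-1}(\sigma_{k-1}-\sigma_{k-2})$ (from $u_k=0$). By induction, what remains is the recursion above. The argument of $f^{(k)}$ is $(1-u_1)\sigma_0+(u_1-u_2)\sigma_1+\cdots+u_k\sigma_k$, a convex combination of the $\sigma_i$. The domain has volume $1/k!$. For $f(s)=e^{st}$ we have $f^{(k)}(s)=t^ke^{st}$, so $\omega$ is the image, under this argument map, of normalized volume on the domain. $\blacksquare$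

**Which exponents for which power.** Convergence $\int e^{\xi t}d\omega\to1$ is uniform only on compact sets, so the tails must be controlled separately, and the order of the exponents matters. Take $Q=t^2+t+1$, which is positive on $\mathbb R$, and suppose the exponents used for $t$ were all smaller than those used for $t^2$ and $1$. As $t\to-\infty$ the smallest exponents dominate, so the replacement of $Q$ would behave like that of $t$ and be *negative* far to the left. We therefore give the top power the smallest exponents.

**Step 1: set up.** Let $D=\deg Q$ and write $Q=\sum_{k=0}^Dc_kt^k$. Since $\deg p_0<\deg q_0$, we have $\deg P<D$, so $P=\sum_{k=0}^{D-1}d_kt^k$. As $Q>0$ on $(-\infty,0]$, its leading term is positive on the left: $c_Dt^D=|c_D||t|^D>0$ for $t<0$. For $J\ge1$ let $E_k$ be the function of Lemma 2 for the points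
$$\nu_J,\dots,\nu_{J+k}\quad(0\le k\le D-1),\qquad\nu_{J+D},\dots,\nu_{J+2D}\quad(k=D).$$
Then $E_k=t^kw_k(t)$ with $w_k(t)=\int e^{\xi t}\,d\omega_k(\xi)>0$. From the location of the points:

* (d) For $t\le0$ and $k<D$: $w_k(t)\le e^{\nu_{J+D-1}t}\le e^{\nu_{J+D}t}\le w_D(t)$. Indeed $\xi\ge\nu_{J+k}\ge\nu_{J+D-1}$ on the support of $\omega_k$, while $\xi\le\nu_{J+D}$ on the support of $\omega_D$.
* (e) For $t\ge0$ and all $k\le D$: $w_k(t)\le e^{\nu_Jt}$, as $\xi\le\nu_J$.
* (f) For all $k\le D$: $|w_k(t)-1|\le e^{\nu_J|t|}-1$, so $w_k\to1$ uniformly on compact sets as $J\to\infty$.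

Put
$$Q_J=\sum_{k=0}^Dc_kE_k,\qquad P_J=\sum_{k=0}^{D-1}d_kE_k,\qquad r_J=\frac{P_J+Le^t}{Q_J+e^t}.$$
Numerator and denominator lie in $E(\{\nu_0,\nu_J,\nu_{J+1},\dots,\nu_{J+2D}\})$, since $\nu_0=1$.

**Step 2: fix the compact part before $J$.** Choose $T\ge1$, independent of $J$, such that:

* (g) for $t\le-T$: $|F(t)|\le\varepsilon$, $\ \sum_{k<D}|c_k||t|^k\le\frac12|c_D||t|^D$, $\ \sum_{k<D}|d_k||t|^k\le\frac\varepsilon2|c_D||t|^D$, and $e^t\le\frac\varepsilon2|c_D||t|^De^{t/2}$;
* (h) for $t\ge T$: $\sum_{k\le D}|c_k|t^k+\sum_{k<D}|d_k|t^k\le\frac\varepsilon2e^{t/2}$.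

All these hold for $T$ large: $F(-\infty)=0$, lower powers are dominated by $|t|^D$, and exponentials beat powers. From now on let $J$ be so large that $\nu_J\le\frac12$.

**Step 3: the left tail $t\le-T$.** Put $H=|c_D||t|^Dw_D(t)>0$, which is the top term of $Q_J$. By (d) every other $w_k$ is at most $w_D$, so (g) gives $Q_J\ge H-\frac12H=\frac12H$ and $|P_J|\le\frac\varepsilon2H$. Also $w_D(t)\ge e^{\nu_{J+D}t}\ge e^{t/2}$ by (d), so the last part of (g) gives $e^t\le\frac\varepsilon2H$. Hence $Q_J+e^t\geq\frac12H>0$ and
$$|r_J|\le\frac{\frac\varepsilon2H+|L|\frac\varepsilon2H}{\frac12H}=(1+|L|)\varepsilon,\qquad|r_J-F|\le(2+|L|)\varepsilon.$$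

**Step 4: the right tail $t\ge T$.** By (e) and (h), $|Q_J|$ and $|P_J|$ are at most $\frac\varepsilon2e^{t/2}e^{\nu_Jt}\le\frac\varepsilon2e^t$. So $Q_J+e^t>0$. The computation (7) applies with $P_J,Q_J$ in place of $P,Q$, and with (4) it gives $|r_J-F|\le(2+|L|)\varepsilon$.

**Step 5: the middle $|t|\le T$.** By (f), $Q_J\to Q$ and $P_J\to P$ uniformly on $[-T,T]$ as $J\to\infty$. The continuous positive function $Q+e^t$ is bounded below there by a positive constant. So for large $J$ we have $Q_J+e^t>0$ and $|r_J-r_\infty|\le\varepsilon$ on $[-T,T]$, and (6) gives $|r_J-F|\le(3+2\|F\|)\varepsilon$.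

Together, for $J$ large, $Q_J+e^t>0$ on $\mathbb R$ and $\|r_J-F\|\le(3+2\|F\|)\varepsilon$.

**Step 6: exact endpoints.** All exponents in $P_J$ and $Q_J$ are less than $1$, so dividing by $e^t$ shows $r_J(+\infty)=L$. The smallest exponent in play, $\nu_{J+2D}$, occurs in $E_D$ only. So it occurs in $Q_J$, with coefficient $c_D$ times a nonzero number (Lemma 2), and it does not occur in $P_J+Le^t$. Dividing by $e^{\nu_{J+2D}t}$ and letting $t\to-\infty$ gives $r_J(-\infty)=0=F(-\infty)$. In particular $r_J\in\mathcal C$.

Since $\varepsilon\in(0,1)$ was arbitrary, $\{\nu_j\}_{j\ge0}$ is good, and hence so is every bounded infinite $M$. With the unbounded case above, Theorem B.1 is proved. $\blacksquare$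

## From good sets back to $R(\Lambda)$

**Proof of Theorem A.** A nonnegative sequence with no infinity cluster point is bounded. If it has infinitely many distinct elements, its set of values $M$ is bounded and infinite, hence good. Given $f\in C_{[0,\infty]}$, apply this to $F(t)=f(e^t)$ and return to $x=e^t$. The approximant is an element of $R(\Lambda)$, filled in at $x=0$ by its limit $r(-\infty)=f(0)$, so it lies in $C_{[0,\infty]}$. $\blacksquare$

**Proof of the Corollary.** Let $M$ be the set of values of $\Lambda$. If $M$ is infinite, Theorem B.1 gives density in $C_{[0,\infty]}$ with matched endpoint values and a denominator positive for $t\in\mathbb R$, that is, on $(0,\infty)$. If $f\in C^*_{[0,\infty]}$, the matched endpoints put the approximants in $C^*_{[0,\infty]}$ too, so $R(\Lambda)$ is dense there. If $M$ is finite, it has $m\ge1$ elements, and the function $F$ of Theorem B.2 corresponds to an element of $C^*_{[0,\infty]}\subset C_{[0,\infty]}$. It has distance at least $1$ from every element of $R(\Lambda)$ lying in $C_{[0,\infty]}$, and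 in particular from those in $C^*_{[0,\infty]}$. So density fails in both spaces. $\blacksquare$
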